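# Large Jónsson modules: covering a module by small kernels

Throughout these notes a ring has an identity element and need not be commutative unless we say so. A module is a unitary left module. We work in ZFC, and $\lambda^+$ denotes the least cardinal larger than $\lambda$.

## 1. Products with supports of bounded size

Fix a ring $R$ and an infinite cardinal $\lambda$ with $|R|\le\lambda$. Let $(E_\xi)_{\xi<\tau}$ be a family of $R$-modules, with $\tau$ any cardinal. For $f\in\prod_{\xi<\tau}E_\xi$ write $\operatorname{supp} f=\{\xi<\tau: f(\xi)\neq 0\}$. The object on which everything turns is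
$$P=\Big\{f\in\prod_{\xi<\tau}E_\xi:\ |\operatorname{supp} f|\le\lambda\Big\}. \tag{1}$$
It is a submodule of the product: $\operatorname{supp}(f+g)\subseteq\operatorname{supp} f\cup\operatorname{supp} g$, which has at most $\lambda$ elements because $\lambda$ is infinite, and $\operatorname{supp}(rf)\subseteq\operatorname{supp} f$. It lies between the direct sum and the full product:
$$\bigoplus_{\xi<\tau}E_\xi\ \subseteq\ P\ \subseteq\ \prod_{\xi<\tau}E_\xi .$$
For example, if $R$ is countable, $\lambda=\aleph_0$, $\tau=\aleph_1$ and all $E_\xi\ne0$, then $P$ consists of the countably supported functions, and both inclusions are strict.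

Recall that a module $E$ is **injective** if every homomorphism $A\to E$ from a submodule $A$ of a module $B$ extends to $B$. Three textbook facts are needed. **Baer's criterion**: $E$ is injective as soon as every homomorphism from a left ideal $L$ of $R$ to $E$ extends to $R$. A product of injective modules is injective. Every module embeds in an injective module, for instance in its injective hull.

**Lemma 1.** If $|R|\le\lambda$ and every $E_\xi$ is injective, then $P$ is injective.

*Proof.* Let $L$ be a left ideal and $g:L\to P$ a homomorphism. Put $B=\bigcup_{r\in L}\operatorname{supp} g(r)$. This is a union of at most $|L|\le\lambda$ sets, each of size at most $\lambda$, so $|B|\le\lambda$. Let $P_B=\{f\in\prod_{\xi<\tau}E_\xi:\operatorname{supp} f\subseteq B\}$. Then $P_B\subseteq P$, because $|B|\le\lambda$, and $P_B\cong\prod_{\xi\in B}E_\xi$ is a full product of injective modules, hence injective. Since $g$ takes its values in $P_B$, it extends to a homomorphism $R\to P_B\subseteq P$. By Baer's criterion $P$ is injective. $\square$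

The direct sum would have even smaller supports, but it need not be injective. Here is an example. Let $R=\prod_{n\in\mathbb N}\mathbb F_2$, let $e_n\in R$ be the $n$-th unit vector, and let $E_n=\mathbb F_2$ with $R$ acting through the $n$-th coordinate. Each $E_n$ is injective. Indeed, let $g:L\to E_n$ be a homomorphism from an ideal. Since $e_n$ acts as the identity on $E_n$, we have $g(l)=e_ng(l)=g(e_nl)$, where $e_nl\in\{0,e_n\}$. If $e_n\notin L$, then $e_nl=0$ for all $l\in L$ and $g=0$. If $e_n\in L$, then $g(l)=l_n\,g(e_n)$, which extends to $r\mapsto r_n\,g(e_n)$. But $\bigoplus_nE_n$, identified with the ideal $L$ of finitely supported elements of $R$, is not injective. If the identity $L\to L$ extended to $h:R\to L$, then $a=h(1)\in L$ would satisfy $la=l$ for all $l\in L$; taking $l=e_n$ with $n\notin\operatorname{supp} a$ gives $0=e_n$, a contradiction. So (1) is a compromise: supports of size $\lambda$ are large enough for Baer's criterion over a ring of size at most $\lambda$, and still small compared with $\tau$ when $\tau>\lambda$.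

What is $P$ for? It produces many homomorphisms out of a module, none of them zero, such that each element is killed by almost all of them.

**Definition (independence).** A set $I\subseteq M\setminus\{0\}$ is *independent* if $\sum_{x\in I}Rx$ is a direct sum. Equivalently, whenever a finite sum $\sum r_xx$ with distinct $x\in I$ is $0$, each term $r_xx$ is $0$. The coefficients need not vanish: in the $\mathbb Z$-module $\mathbb Z/6$ the set $\{2,3\}$ is independent, since $\mathbb Z/6=2\mathbb Z/6\oplus3\mathbb Z/6$, although $3\cdot 2=0$.

**Lemma 2.** Let $|R|\le\lambda$ with $\lambda$ infinite, let $\tau>\lambda$ be a cardinal, and let $(y_\xi)_{\xi<\tau}$ be distinct nonzero elements of an $R$-module $M$ forming an independent set. Then there are modules $E_\xi$ and homomorphisms $\varphi_\xi:M\to E_\xi$ for $\xi<\tau$ such that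

1. $\varphi_\xi(y_\xi)\ne0$ for every $\xi$, so $\ker\varphi_\xi$ is a proper submodule of $M$;
2. for each $b\in M$, the set $\{\xi<\tau:\varphi_\xi(b)\neq0\}$ has at most $\lambda$ elements;
3. for every $\Xi\subseteq\tau$ with $|\Xi|>\lambda$ we have $M=\bigcup_{\xi\in\Xi}\ker\varphi_\xi$.

*Proof.* Let $E_\xi$ be an injective hull of $Ry_\xi$ and form $P$ as in (1). By independence, $\sum_\xi Ry_\xi\subseteq M$ is the direct sum $\bigoplus_\xi Ry_\xi$. Elements of this direct sum have finite support, so the inclusions $Ry_\xi\subseteq E_\xi$ give a homomorphism from the submodule $\sum_\xi Ry_\xi$ of $M$ into $P$. By Lemma 1 it extends to $\varphi:M\to P$. Let $\varphi_\xi$ be the $\xi$-th coordinate of $\varphi$. Then $\varphi_\xi(y_\xi)=y_\xi\ne0$, which is (1). Item (2) says only that $\varphi(b)\in P$. For (3), let $b\in M$. At most $\lambda$ indices $\xi$ have $\varphi_\xi(b)\ne0$, and $|\Xi|>\lambda$, so some $\xi\in\Xi$ has $b\in\ker\varphi_\xi$. $\square$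

When $M$ is a vector space and the $y_\xi$ are part of a basis, the coordinate functionals do the job, with finite supports in (2). In general the extension into the *full* product would not suffice. Take $M=\prod_{\xi<\tau}F$ for a field $F$ and let $y_\xi$ be the unit vectors. The coordinate maps satisfy (1), but the vector $(1,1,1,\dots)$ lies in none of the kernels.

The important feature of (3) is that it survives thinning. We may throw away most of the kernels, keep any $\lambda^+$ of them, and they still cover $M$.

## 2. Modules whose proper submodules are all smaller

**Definition (Jónsson, large).** An infinite $R$-module $M$ is *Jónsson* over $R$ if every proper submodule of $M$ has cardinality smaller than $|M|$. An infinite $R$-module $M$ is *large* if $|M|>|R|$.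

The Prüfer group $\mathbb Z(p^\infty)$, the group of elements of $p$-power order in $\mathbb Q/\mathbb Z$, is Jónsson over $\mathbb Z$. If a subgroup contains elements of arbitrarily large order $p^n$, it contains every cyclic subgroup of order $p^n$, hence everything; otherwise it lies in one of these finite cyclic groups. It is not large, since both cardinalities are $\aleph_0$. The group $\mathbb Z$ is not Jónsson over $\mathbb Z$, because of $2\mathbb Z$.

Can a module be both at once: more elements than the ring, and yet no proper submodule of full size? In the paper "Some Results On Jónsson Modules Over A Commutative Ring" the question is whether ZFC proves that this is impossible for commutative $R$; the question is stated there as open. Several facts are recorded for commutative rings. We number them as there, and we quote them for orientation only; none of them is used in the proofs below.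

- (b) If $|R|<\operatorname{cf}(|M|)$, then $M$ is not Jónsson over $R$.
- (c) (Ecker) Let $R$ be infinite and $I$ a maximal independent set in an $R$-module $M$. If $|I|=0$ then $M=\{0\}$; if $|I|=1$ then $|M|\le2^{|R|}$; if $|I|>1$ then $|M|\le|I|^{|R|}$.
- (d) If every singular cardinal is a strong limit, then there are no large Jónsson modules.
- (e) ZFC proves that there are none over Noetherian rings.

Here an infinite cardinal $\kappa$ is *regular* if $\operatorname{cf}(\kappa)=\kappa$, where $\operatorname{cf}(\kappa)$ is the least size of a cofinal subset of $\kappa$, and *singular* otherwise. Every infinite successor cardinal is regular, and every singular cardinal is a limit cardinal. For example, $\aleph_\omega$ is singular with $\operatorname{cf}(\aleph_\omega)=\aleph_0$. A cardinal $\kappa$ is a *strong limit* if $2^\mu<\kappa$ for all $\mu<\kappa$.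

The results of these notes are the following.

**Theorem 1.** If $R$ is commutative and $M$ is an $R$-module with $|M|$ infinite and $|M|>|R|$, then $M$ has a proper submodule of cardinality $|M|$. So ZFC proves that no commutative ring admits a large Jónsson module.

**Theorem 2.** If $R$ is any ring and $M$ is a large Jónsson $R$-module, then $R$ is infinite and $|M|=|R|^+$.

**Theorem 3.** For every infinite cardinal $\lambda$ there are a noncommutative ring $R$ with $|R|=\lambda$ and a Jónsson $R$-module of cardinality $\lambda^+$.

Together, Theorems 2 and 3 say that for cardinals $\lambda<\kappa$ with $\kappa$ infinite, some ring of cardinality $\lambda$ has a Jónsson module of cardinality $\kappa$ if and only if $\lambda$ is infinite and $\kappa=\lambda^+$. For commutative rings it never happens.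

## 3. Vector spaces, quotients, and large abelian groups

Start with a field $F$ and an $F$-vector space $V$ that is infinite with $|V|=\kappa>|F|$. If $\dim V$ were finite, $V$ would be finite when $F$ is finite, and of size at most $|F|$ when $F$ is infinite; both are excluded. So $\dim V$ is infinite and $|V|=\max(|F|,\dim V)$, which forces $\dim V=\kappa$. A hyperplane, spanned by a basis minus one vector, is a proper subspace of dimension $\kappa$, hence of cardinality $\kappa$. So
$$\text{a large vector space is never Jónsson: it has a hyperplane of full cardinality.}\tag{2}$$

To reduce to simpler modules we pass to quotients.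

**Lemma 3.** Let $M$ be Jónsson with $|M|=\kappa$, and let $X\subsetneq M$ be a submodule. Then $M/X$ is Jónsson of cardinality $\kappa$.

*Proof.* We have $|X|<\kappa$ and $\kappa=|X|\cdot|M/X|$, so $|M/X|=\kappa$. If $N/X\subsetneq M/X$, then $N$ is a proper submodule of $M$, so $|N/X|\le|N|<\kappa$. $\square$

Over a commutative ring, multiplication by $r$ is a module endomorphism. This gives a dichotomy.

**Lemma 4.** Let $R$ be commutative and $M$ Jónsson over $R$. For each $r\in R$, either $rM=M$ or $rM=0$. The ideal $\mathfrak p=\operatorname{Ann}(M)$ is prime, and over the domain $D=R/\mathfrak p$ the module $M$ is Jónsson, with $dM=M$ and $M[d]\ne M$ for every nonzero $d\in D$.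

Here $M[r]=\{m\in M:rm=0\}$.

*Proof.* Put $\kappa=|M|$. By commutativity $rM$ and $M[r]$ are submodules, and $M/M[r]\cong rM$, so $\kappa=|rM|\cdot|M[r]|$. If $rM\neq M$, then $|rM|<\kappa$, hence $|M[r]|=\kappa$, hence $M[r]=M$ because $M$ is Jónsson, and $rM=0$. This is the dichotomy. The ideal $\mathfrak p$ is proper since $M\ne0$. If $r,s\notin\mathfrak p$, then $rM=sM=M$, so $rsM=M\neq0$ and $rs\notin\mathfrak p$. So $\mathfrak p$ is prime. The $D$-submodules of $M$ are its $R$-submodules. A nonzero $d\in D$ comes from some $r\notin\mathfrak p$, so $dM=M\ne0$, and in particular $M[d]\neq M$. $\square$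

**Abelian groups.** Let $A$ be an abelian group of uncountable cardinality $\kappa$, and suppose it is Jónsson over $\mathbb Z$. By Lemma 4, $\operatorname{Ann}(A)$ is $(p)$ for a prime $p$, or $(0)$. In the first case $A$ is a vector space over $\mathbb F_p$, against (2). In the second case $nA=A$ for all $n\neq0$, so $A$ is divisible. By the structure theorem, $A$ is then a direct sum of copies of $\mathbb Q$ and of Prüfer groups. Each summand is countable, so there are $\kappa$ summands, and dropping one of them leaves a proper subgroup of cardinality $\kappa$. So no large Jónsson $\mathbb Z$-module exists. Over a general domain there is no such structure theorem to lean on, so we look for an argument that only counts.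

## 4. Two counting arguments and where singular cardinals stop them

**Counting torsion.** In the setting of Lemma 4 it is natural to collect all the annihilated pieces, show that they are few, and divide them out.

**Lemma 5.** Let $R$ be commutative, $\lambda$ infinite, $|R|\le\lambda$, and let $M$ be a Jónsson $R$-module with $|M|=\kappa>\lambda$. Then $\operatorname{cf}(\kappa)\le\lambda$.

*Proof.* Suppose $\lambda<\operatorname{cf}(\kappa)$. Take $D$ as in Lemma 4, so $|D|\le\lambda$, and put
$$T=\bigcup_{0\neq d\in D}M[d].$$
This is a submodule. It is closed under multiplication by $D$, and if $m\in M[d]$, $m'\in M[d']$, then $m+m'\in M[dd']$, where $dd'\neq0$ because $D$ is a domain. Each $M[d]$ with $d\neq0$ is proper, so $|M[d]|<\kappa$. There are at most $\lambda<\operatorname{cf}(\kappa)$ of these sets, so their cardinalities have a common upper bound $\nu<\kappa$, and $|T|\le\lambda\cdot\nu<\kappa$. Hence $T\ne M$, and by Lemma 3 $M/T$ is a Jónsson $D$-module of cardinality $\kappa$.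

The module $M/T$ is divisible, since $dM=M$ for $d\ne0$. It is torsion-free: if $d\neq0$ and $dm\in T$, then $d'dm=0$ for some $d'\neq0$, and $d'd\neq0$, so $m\in T$. Therefore each nonzero $d$ acts bijectively on $M/T$, and $M/T$ is a vector space over the fraction field $K$ of $D$. Here $|K|\le\lambda<\kappa$, since $K$ consists of fractions of elements of $D$ and $\lambda$ is infinite. By (2), $M/T$ has a hyperplane of cardinality $\kappa$. It is a proper $D$-submodule, contradicting that $M/T$ is Jónsson. $\square$

This settles every regular $\kappa$ in the commutative case with $R$ infinite (take $\lambda=|R|$). It stops at one place: when $\operatorname{cf}(\kappa)\le\lambda$, a union of $\lambda$ sets, each smaller than $\kappa$, can have size $\kappa$, and $T$ may be all of $M$. This is not an artifact of crude counting. Let $p_0,p_1,\dots$ list all the primes and put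
$$M=\bigoplus_{n<\omega}\mathbb Z(p_n^\infty)^{(\aleph_n)},$$
where the exponent is the number of copies. Then $|M|=\aleph_\omega$ and $dM=M$ for every $d\neq0$. A nonzero $d$ has finitely many prime divisors, so $M[d]$ lives in finitely many of the blocks and $|M[d]|<\aleph_\omega$. Still $M=T$. Of course this $M$ is not Jónsson, but everything that the argument used about the sets $M[d]$ holds for it. Nor can we repair the count by keeping only those $M[d]$ of size at most a fixed $\aleph_n$. For nonzero $d$ this means that no prime $p_k$ with $k>n$ divides $d$, and the union of these $M[d]$ is only $\bigoplus_{k\le n}\mathbb Z(p_k^\infty)^{(\aleph_k)}$. The pieces of bounded size do not cover. The kernels of Lemma 2 do, by its item (3), and this is the difference we shall exploit.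

**Counting with independent sets.** Another sensible attempt uses fact (c). Let $R$ be infinite and commutative, and let $M$ be large with $|M|=\kappa$ a strong limit. Let $I$ be a maximal independent set; it is nonempty since $M\neq0$. If $|I|<\kappa$, then by (c)
$$|M|\le\max\big(2^{|R|},|I|^{|R|}\big)\le2^{\max(|I|,|R|)}<\kappa,$$
which is absurd. So $|I|=\kappa$. Split $I=I_1\sqcup I_2$ into two halves of size $\kappa$. The submodule $\sum_{x\in I_1}Rx$ has cardinality $\kappa$ and contains no $y\in I_2$: a relation $y=\sum r_xx$ with $x\in I_1$ would give $y=0$ by independence. So $M$ is not Jónsson. The attempt stops when $\kappa$ is not a strong limit. If, say, $|R|=\aleph_0$, $\kappa=\aleph_\omega$ and $2^{\aleph_0}>\aleph_\omega$, the inequality $|M|\le|I|^{|R|}$ gives no information even for $|I|=2$.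

Two adjustments get us past these points. We shall not ask for $\kappa$ independent elements, only for $\lambda^{++}$ of them, and these exist after dividing by a small submodule (Lemma 6), with no cardinal exponentiation. And we shall not bound $|M|$ by embedding it anywhere. The module $P$ of Section 1 may be huge, but we only count the kernels of the maps it provides.

## 5. Independent elements modulo a small submodule

This section produces the independent family to which Lemma 2 is applied. The tool is the pressing-down lemma. Let $\mu$ be an uncountable regular cardinal. A set $C\subseteq\mu$ is *club* if it is unbounded in $\mu$ and contains the supremum of each of its nonempty subsets that are bounded in $\mu$. A set $S\subseteq\mu$ is *stationary* if it meets every club. A stationary set has cardinality $\mu$: it is unbounded, since it meets every tail $\{\alpha:\alpha>\gamma\}$ (each tail is club), and an unbounded subset of a regular $\mu$ has size $\mu$. **Fodor's lemma** says that if $S$ is stationary and $f:S\to\mu$ satisfies $f(\alpha)<\alpha$ for all $\alpha\in S$, then $f$ is constant on a stationary subset of $S$.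

We also need that, for regular $\theta<\mu$ with $\theta$ infinite, $\{\alpha<\mu:\operatorname{cf}(\alpha)=\theta\}$ is stationary. Given a club $C$, list its first elements in increasing order as $c_0<c_1<\dots<c_i<\dots$ for $i<\theta$. This is possible because $C$ is unbounded and $\theta<\mu$ with $\mu$ regular. Then $\alpha=\sup_{i<\theta}c_i$ is less than $\mu$, lies in $C$, and has cofinality $\theta$.

**Lemma 6.** Let $|R|\le\lambda$ with $\lambda$ infinite, let $\mu\ge\lambda^{++}$ be regular, and let $M$ be an $R$-module with $|M|\ge\mu$. Then there are a submodule $X\subseteq M$ with $|X|<\mu$ and elements $x_\alpha\in M$ for $\alpha\in S'$, with $|S'|=\mu$, such that the cosets $x_\alpha+X$ are nonzero, pairwise distinct, and form an independent set in $M/X$.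

*Proof.* **Step 1: a long sequence of new elements.** The purpose is to have each element outside the span of its predecessors. By recursion on $\alpha<\mu$ put
$$X_\alpha=\sum_{\beta<\alpha}Rx_\beta$$
and choose $x_\alpha\in M\setminus X_\alpha$. This is possible: $X_\alpha$ consists of finite sums $\sum r_ix_{\beta_i}$, so $|X_\alpha|\le\max(\lambda,|\alpha|)<\mu\le|M|$.

**Step 2: press down the overlap.** Being outside $X_\alpha$ does not prevent $Rx_\alpha$ from meeting $X_\alpha$ nontrivially. The purpose of this step is to trap all these overlaps in one fixed small submodule. Let $S=\{\alpha<\mu:\operatorname{cf}(\alpha)=\lambda^+\}$. Since $\lambda^+<\lambda^{++}\le\mu$ and both $\lambda^+$ and $\mu$ are regular, $S$ is stationary. Let $\alpha\in S$. As $\alpha$ is a limit ordinal and each element of $X_\alpha$ involves finitely many $x_\beta$ with $\beta<\alpha$, we have the increasing union $X_\alpha=\bigcup_{\gamma<\alpha}X_\gamma$. The set $Rx_\alpha\cap X_\alpha$ has at most $|R|\le\lambda$ elements; choose for each of them a $\gamma<\alpha$ with the element in $X_\gamma$. At most $\lambda<\operatorname{cf}(\alpha)$ ordinals below $\alpha$ are bounded below $\alpha$, so there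 is $f(\alpha)<\alpha$ with
$$Rx_\alpha\cap X_\alpha\subseteq X_{f(\alpha)}.$$
By Fodor's lemma there are a stationary $S'\subseteq S$ and $\beta<\mu$ with $f(\alpha)=\beta$ for all $\alpha\in S'$; note $\beta<\alpha$ for these $\alpha$. Put $X=X_\beta$. Then $|S'|=\mu$, $|X|<\mu$, and
$$Rx_\alpha\cap X_\alpha\subseteq X\subseteq X_\alpha\qquad(\alpha\in S').\tag{3}$$

**Step 3: independence modulo $X$.** For $\alpha\in S'$ we have $x_\alpha\notin X_\alpha\supseteq X$, so $x_\alpha+X\neq0$. Suppose $\sum_{i=1}^nr_ix_{\alpha_i}\in X$ with $\alpha_1<\dots<\alpha_n$ in $S'$. Since $X\subseteq X_{\alpha_n}$ and $x_{\alpha_i}\in X_{\alpha_n}$ for $i<n$, we get $r_nx_{\alpha_n}\in X_{\alpha_n}$, so $r_nx_{\alpha_n}\in X$ by (3). Subtract this term; the remaining sum $\sum_{i<n}r_ix_{\alpha_i}$ is in $X$, and we repeat with $\alpha_{n-1}$, and so on. Hence all $r_ix_{\alpha_i}$ lie in $X$. In particular, if $x_\alpha+X=x_{\alpha'}+X$ with $\alpha\ne\alpha'$, then $x_\alpha-x_{\alpha'}\in X$ would give $x_\alpha\in X$, which is false. So the cosets are distinct, and they form an independent set. $\square$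

The hypothesis $\mu\ge\lambda^{++}$ was used to have a regular cardinal, namely $\lambda^+$, strictly between $\lambda$ and $\mu$. Theorem 3 will show that something like this is needed.

## 6. Cardinalities at least $\lambda^{++}$ are impossible over any ring

*Proof of Theorem 2.* Let $M$ be a large Jónsson $R$-module and $\kappa=|M|$.

**Step 1: $R$ is infinite.** Suppose $R$ is finite, with Jacobson radical $J$. Then $J$ is nilpotent and $R/J$ is semisimple. Choose one representative of each coset in $M/JM$ and let $F$ be the submodule of $M$ that they generate. Then $M=F+JM$. Substituting, $M=F+J(F+JM)=F+J^2M$, and inductively $M=F+J^nM$ for all $n$. As $J$ is nilpotent, $M=F$.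

If $M/JM$ were finite, $M=F$ would be finitely generated over a finite ring, hence finite, a contradiction. So $M/JM$ is infinite, and $\kappa=|F|\le\max(|R|,|M/JM|,\aleph_0)=|M/JM|\le\kappa$. Thus $|M/JM|=\kappa$. Since $M/JM$ is infinite, $JM\neq M$, and $M/JM$ is Jónsson by Lemma 3. Being a module over the semisimple ring $R/J$, it is a direct sum of simple modules. Each simple module is cyclic, hence finite, so there are $\kappa$ summands. Dropping one summand leaves a proper submodule of cardinality $\kappa$, a contradiction.

So $\lambda:=|R|$ is infinite and $\kappa\ge\lambda^+$. From now on suppose $\kappa\ne\lambda^+$, that is, $\kappa\ge\lambda^{++}$. We seek a contradiction.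

**Step 2: $\kappa$ is not regular.** Here Lemma 6 yields as many independent elements as $M$ has elements, and half of them suffice. Suppose $\kappa$ is regular and apply Lemma 6 with $\mu=\kappa$. Split $S'=S_1\sqcup S_2$ with $|S_1|=|S_2|=\kappa$, and let
$$N=X+\sum_{\alpha\in S_1}Rx_\alpha.$$
The elements $x_\alpha$ with $\alpha\in S_1$ are distinct modulo $X$, so $|N|=\kappa$. Let $\alpha\in S_2$. If $x_\alpha\in N$, then $x_\alpha-\sum r_ix_{\alpha_i}\in X$ for finitely many distinct $\alpha_i\in S_1$, and independence modulo $X$ gives $x_\alpha\in X$, which is false. So $N$ is a proper submodule of cardinality $\kappa$, a contradiction.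

**Step 3: set up the singular case.** Now $\kappa$ is singular, hence a limit cardinal, so $\lambda^{++}<\kappa$. Lemma 6 cannot be applied with $\mu=\kappa$. With $\mu<\kappa$ it yields only $\mu$ independent elements, and the submodule $N$ of Step 2 would have size $\mu<\kappa$, which is no contradiction. The family is instead fed into Lemma 2.

Choose $\tau\in\{\lambda^+,\lambda^{++}\}$ with
$$\tau\neq\operatorname{cf}(\kappa).\tag{4}$$
Thus $\tau$ is regular and $\lambda<\tau<\kappa$. Lemma 6 with $\mu=\lambda^{++}$ gives a submodule $X$ with $|X|<\lambda^{++}<\kappa$ such that $M/X$ contains an independent set of size $\lambda^{++}\ge\tau$. Since $X\neq M$, Lemma 3 says that $M/X$ is Jónsson of cardinality $\kappa$. Replace $M$ by $M/X$. So we may assume that $M$ contains distinct nonzero elements $y_\xi$ for $\xi<\tau$ forming an independent set. Take $\varphi_\xi$ for $\xi<\tau$ as in Lemma 2. Each $\ker\varphi_\xi$ is a proper submodule, so $|\ker\varphi_\xi|<\kappa$ because $M$ is Jónsson.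

**Step 4: many kernels of bounded size.** By item (3) of Lemma 2, any $\tau$ of the kernels cover $M$. To count, we want $\tau$ kernels with one common bound below $\kappa$. The claim is that there are $\nu<\kappa$ and $\Xi\subseteq\tau$ with $|\Xi|=\tau$ and $|\ker\varphi_\xi|\le\nu$ for all $\xi\in\Xi$.

If $\tau<\operatorname{cf}(\kappa)$, then the $\tau$ cardinals $|\ker\varphi_\xi|$ are bounded below $\kappa$; take $\Xi=\tau$ and $\nu=\sup_{\xi<\tau}|\ker\varphi_\xi|<\kappa$. If $\tau>\operatorname{cf}(\kappa)$, let $(\kappa_i)_{i<\operatorname{cf}(\kappa)}$ be cardinals below $\kappa$, cofinal in $\kappa$. Then $\tau$ is the union of the $\operatorname{cf}(\kappa)<\tau$ sets $\{\xi<\tau:|\ker\varphi_\xi|\le\kappa_i\}$. Since $\tau$ is regular, it is not a union of fewer than $\tau$ sets of size less than $\tau$, so one of these sets has size $\tau$; take it as $\Xi$, and $\nu=\kappa_i$. By (4) these are the only possibilities. (If $\tau=\operatorname{cf}(\kappa)$, sizes $|\ker\varphi_\xi|$ increasing cofinally to $\kappa$ would defeat the claim. This is why two candidates for $\tau$ are kept available.)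

**Step 5: count.** Since $|\Xi|=\tau>\lambda$, item (3) of Lemma 2 gives $M=\bigcup_{\xi\in\Xi}\ker\varphi_\xi$. Hence
$$\kappa=|M|\le\tau\cdot\nu<\kappa,$$
because $\tau$ is infinite and $\tau,\nu<\kappa$. This contradiction shows $\kappa=\lambda^+$. $\square$

Nothing in this proof used commutativity. Kernels are submodules over every ring, whereas the sets $M[r]$ of Section 4 need not be.

## 7. The remaining cardinal $\lambda^+$ over a commutative ring

*Proof of Theorem 1.* Suppose $R$ is commutative and $M$ is a large Jónsson $R$-module. By Theorem 2, $\lambda:=|R|$ is infinite and $|M|=\lambda^+$. But $\lambda^+$ is regular, so $\operatorname{cf}(|M|)=\lambda^+>\lambda$, while Lemma 5 says $\operatorname{cf}(|M|)\le\lambda$. This is a contradiction. So an infinite $M$ with $|M|>|R|$ is not Jónsson, which means that it has a proper submodule of cardinality $|M|$. $\square$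

It is worth unwinding Lemma 5 in the case $\kappa=\lambda^+$, the only one used. Each $M[d]$ with $0\neq d\in D$ has at most $\lambda$ elements and there are at most $\lambda$ of them, so $|T|\le\lambda$; the quotient $M/T$ is a vector space of dimension $\lambda^+$ over a field with at most $\lambda$ elements, and a hyperplane finishes. The singular cardinals, where that count fails, were removed by Theorem 2.

## 8. A noncommutative ring of size $\lambda$ with a Jónsson module of size $\lambda^+$

*Proof of Theorem 3.* Let $\lambda$ be an infinite cardinal.

**Step 1: the module and the operators.** The aim is a family of only $\lambda$ operators that can carry any basis vector $e_\alpha$ to any earlier one, and that can single out $e_\alpha$ inside a sum. Let $M$ be the $\mathbb F_2$-vector space with basis $(e_\alpha)_{\alpha<\lambda^+}$, so $|M|=\lambda^+$. For $0<\alpha<\lambda^+$ we have $1\le|\alpha|\le\lambda$, so we may fix a surjection $g_\alpha:\lambda\to\alpha$. Since $2^\lambda\ge\lambda^+$, we may fix pairwise distinct functions $\rho_\alpha:\lambda\to\{0,1\}$ for $\alpha<\lambda^+$. The $g_\alpha$ do the carrying and the $\rho_\alpha$ are labels. For $i<\lambda$ and a finite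 partial function $s$ from $\lambda$ to $\{0,1\}$, let $T_{i,s}:M\to M$ be the linear map with
$$T_{i,s}(e_\alpha)=\begin{cases}e_{g_\alpha(i)}&\text{if }\alpha>0\text{ and }s\subseteq\rho_\alpha,\\0&\text{otherwise.}\end{cases}\tag{5}$$

**Step 2: the ring.** There are $\lambda$ finite partial functions $s$, hence $\lambda\cdot\lambda=\lambda$ pairs $(i,s)$. Let $R$ be the free associative unital $\mathbb F_2$-algebra on symbols $t_{i,s}$. Its elements are finite sums of words in $\lambda$ symbols, so $|R|=\lambda$. It is noncommutative, since words in two different symbols depend on the order. Let $R$ act on $M$ by letting $t_{i,s}$ act as $T_{i,s}$.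

**Step 3: a submodule of full size is everything.** Let $N\subseteq M$ be a submodule with $|N|=\lambda^+$, and let $\beta<\lambda^+$. We show $e_\beta\in N$. The vectors with support in $[0,\beta]$ correspond to finite subsets of a set of size at most $\lambda$, so there are at most $\lambda$ of them. Hence some $v\in N$ has support not contained in $[0,\beta]$, and $\alpha:=\max\operatorname{supp}(v)$ satisfies $\alpha>\beta$; in particular $\alpha>0$. For each of the finitely many $\gamma\in\operatorname{supp}(v)\setminus\{\alpha\}$ there is a point of $\lambda$ at which $\rho_\gamma$ and $\rho_\alpha$ differ. Let $s$ be the restriction of $\rho_\alpha$ to these points. It is finite, $s\subseteq\rho_\alpha$, and $s\not\subseteq\rho_\gamma$ for each such $\gamma$. Choose $i<\lambda$ with $g_\alpha(i)=\beta$. By (5), $t_{i,s}$ kills $e_\gamma$ for every $\gamma\in\operatorname{supp}(v)\setminus\{\alpha\}$ and sends $e_\alpha$ to $e_\beta$. The coefficient of $e_\alpha$ in $v$ is $1$, so $t_{i,s}v=e_\beta\in N$.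

As $\beta$ was arbitrary, $N=M$. So every proper submodule of $M$ has fewer than $\lambda^+$ elements, and $M$ is a Jónsson $R$-module of cardinality $\lambda^+=|R|^+$. $\square$

For $\lambda=\aleph_0$ this is a countable ring with a Jónsson module of cardinality $\aleph_1$. So the hypothesis of commutativity in Theorem 1 cannot be dropped, and the cardinal $|R|^+$ in Theorem 2 does occur for every infinite value of $|R|$. Lemma 6 also fails for $\mu=\lambda^+$: applied to this $M$, it would give $X$ with $|X|\le\lambda$ and $\lambda^+$ elements independent modulo $X$, and the splitting argument in Step 2 of Section 6 would then produce a proper submodule of cardinality $\lambda^+$, which does not exist.
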